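\title{Lower envelopes of line segments of length $2n\alpha(n)-O(n)$}

\begin{abstract}
Let $L(n)$ be the maximum length of the lower-envelope sequence of $n$ line segments in the plane. We prove that $L(n)\ge 2n\alpha(n)-20n$ for all large $n$, where $\alpha$ is the inverse Ackermann function. Together with the known upper bound for Davenport--Schinzel sequences of order 3 this gives $L(n)=2n\alpha(n)\pm O(n\sqrt{\alpha(n)})$, so the leading coefficient of $L(n)$ is 2. In the construction every segment starts in a fan of segments with a common left endpoint and ends in an antifan of segments with a common right endpoint. Tiny sheared copies of smaller configurations are inserted at both kinds of points, and each segment gains two appearances on the envelope per level of the recursion.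
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Lower envelopes}
A non-vertical line segment in the plane is the graph of an affine function on a closed interval. We say that the segment is \emph{defined} at the abscissae of that interval, and we compare segments at an abscissa by their heights there. The \emph{lower envelope} of a finite set $S$ of such segments is the pointwise minimum, over each $x$, of the segments of $S$ defined at $x$. If $S$ is in general position, finitely many points cut the domain of the envelope into open intervals, on each of which one segment is strictly lower than all the others. Reading the labels of these segments from left to right and merging consecutive repetitions gives the \emph{lower-envelope sequence} of $S$. Let $L(n)$ be the maximum length of this sequence over all sets of $n$ non-vertical segments in general position. The exact list of degeneracies that general position excludes plays no role below; we use only that an arbitrarily small perturbation of the endpoints brings any finite set of segments into general position.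

For $n$ full lines the envelope is a concave function, each line is lowest on at most one interval, and the sequence has length at most $n$. Endpoints allow a segment to return. The segments $a$ from $(0,0)$ to $(3,0)$ and $b$ from $(1,-1)$ to $(4,2)$ have the sequence $a\,b\,a\,b$: first only $a$ is defined, then $b$ starts below $a$, crosses it at $x=2$, and outlives it. A fifth alternation is impossible. Indeed, suppose $a,b,a,b,a$ are lowest at $x_1<\dots<x_5$. Then both segments are defined on $[x_2,x_4]$, and the affine function $a-b$ is positive at $x_2$, negative at $x_3$ and positive at $x_4$, which no affine function can be.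

A \emph{Davenport--Schinzel sequence of order 3} on $n$ symbols is a sequence over $\{1,\dots,n\}$ with no two equal adjacent symbols and no subsequence $a\,b\,a\,b\,a$ with $a\ne b$. Let $\lambda_3(n)$ be the maximum length of such a sequence. We have just seen that $L(n)\le\lambda_3(n)$. For $n=2$ both sides equal 4, since a sequence on two symbols without equal neighbors alternates.

\subsection*{The inverse Ackermann function}
Let $\alpha_1(n)=\lceil n/2\rceil$. For $k\ge2$ let $\alpha_k(n)=0$ if $n\le1$ and
\[
\alpha_k(n)=1+\alpha_k(\alpha_{k-1}(n))\qquad\text{if } n\ge2 .
\]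
Thus $\alpha_k(n)$ counts how many times $\alpha_{k-1}$ must be applied to bring $n$ down to at most 1; in particular $\alpha_2(n)=\lceil\log_2n\rceil$ and $\alpha_3(n)=\log^*n$. The \emph{inverse Ackermann function} is
\[
\alpha(n)=\min\{k:\alpha_k(n)\le3\}.
\]
It tends to infinity (Lemma~\ref{lem:alpha}), more slowly than the definition may suggest at first sight: each step in $k$ replaces a function by the number of its own iterations.

\subsection*{The problem and the result}
Two facts are known. First,
\begin{equation}\label{eq:ds}
\lambda_3(n)=2n\alpha(n)\pm O\bigl(n\sqrt{\alpha(n)}\bigr),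
\end{equation}
so that $\limsup_{n\to\infty}L(n)/(n\alpha(n))\le2$. Second, there is a construction of $n$ segments whose lower-envelope sequence has length $n\alpha(n)-O(n)$. So $L(n)$ has order $n\alpha(n)$, and the leading coefficient lies between 1 and 2. The lecture notes \cite{notes} pose the open problem of obtaining the leading coefficient 2 or proving that this is impossible. In view of the upper bound, exactly one of the following holds:
\begin{itemize}
\item[(i)] $\limsup_{n\to\infty}L(n)/(n\alpha(n))=2$; that is, for every $\varepsilon>0$ there are infinitely many $n$ for which some set of $n$ segments has a lower-envelope sequence of length at least $(2-\varepsilon)n\alpha(n)$;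
\item[(ii)] there is a fixed $\varepsilon>0$ such that $L(n)\le(2-\varepsilon)n\alpha(n)$ for all sufficiently large $n$.
\end{itemize}
Each alternative has something for it. The forbidden pattern $a\,b\,a\,b\,a$ records only how two segments interact, and straightness constrains three or more segments further, so the longest sequences need not be realizable. On the other hand, the reflection $x\mapsto-x$ exchanges left and right endpoints. A device that makes a segment reappear near its left endpoint has a mirror image near the right endpoint, and one may hope to run both on the same segments and to double the yield. This hope is correct.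

\begin{theorem}\label{thm:main}
There is $n_0$ such that $L(n)\ge2n\alpha(n)-20n$ for all $n\ge n_0$. Consequently
\[
L(n)=2n\alpha(n)\pm O\bigl(n\sqrt{\alpha(n)}\bigr),\qquad \lim_{n\to\infty}\frac{L(n)}{n\alpha(n)}=2 .
\]
In particular alternative \textup{(i)} holds and alternative \textup{(ii)} fails.
\end{theorem}

The lower bound is proved here from scratch; the only external input is the upper bound in \eqref{eq:ds}. All the geometry is in Sections~\ref{sec:fan}--\ref{sec:insert} and ends in the insertion lemma (Lemma~\ref{lem:insert}). The rest is counting: Section~\ref{sec:rec} iterates the lemma, Section~\ref{sec:urn} shows that $k$ levels give about $2k$ appearances per segment, Section~\ref{sec:size} shows that $k$ levels need only $n$ segments with $\alpha(n)\le k+5$, and Section~\ref{sec:proof} passes to all $n$.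

\section{Opening a fan}\label{sec:fan}

Consider several segments with a common left endpoint $P$, and suppose that no other segment passes through or below $P$. Just to the right of $P$ only the segment of smallest slope is on the envelope. We want to change the picture in a tiny neighborhood of $P$ so that every segment of the fan becomes visible there. Under strong magnification the right endpoints are far away and a small motion of the left endpoints hardly changes the slopes, so in this section we treat the segments as rays of fixed slopes.

Take three rays $c_1,c_2,c_3$ of slopes $0,1,4$, and move their endpoints to the points $p_1=(0,0)$, $p_2=(1,-M)$, $p_3=(2,-2M)$ of a steeply descending line: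
\[
c_1:\ y=0,\qquad c_2:\ y=-M+(x-1),\qquad c_3:\ y=-2M+4(x-2).
\]
The steeper ray starts later and lower, and it needs some time to catch up. The rays $c_3$ and $c_2$ cross at $\xi_3=(M+7)/3$, and $c_2$ and $c_1$ cross at $\xi_2=M+1$. For $M=5$ we get $\xi_3=4<\xi_2=6$, so to the right of $p_3$ the lowest ray is $c_3$ up to $x=4$, then $c_2$ up to $x=6$, then $c_1$. All three rays are visible. The gain is two appearances and not three, because $c_1$ was visible before.

The slopes matter. For slopes $0,3,4$ and the same endpoints, $c_2$ rises above $c_1$ at $x=M/3+1$ while $c_3$ stays below $c_2$ until $x=M+5$, so $c_2$ is never lowest to the right of $p_3$. For large $M$ the crossing of consecutive rays is at about $M$ times the horizontal gap of their endpoints divided by the gap of their slopes. The crossings come in the right order when the slope gaps grow faster than the horizontal gaps. This is condition (C3) below.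

So far the fan has been spent: three rays now start at three different points, and a fan of one segment has nothing to gain. To repeat the step we must put each $c_j$ into a new fan, and for this we place small segments under the rays. Join the points $(0,0),(1,0),(2,0)$ to $(3,3)$ and apply the shear $(X,Y)\mapsto(X,Y-MX)$. The three points go to $p_1,p_2,p_3$, and $(3,3)$ goes to $q=(3,3-3M)$. A shear preserves vertical lines and the vertical order on them, so it does not change the envelope sequence of the small segments, and for large $M$ it makes them drop away below the rays. Figure~\ref{fig:fan} shows the case $M=5$, where $q=(3,-12)$. The segment $s_j=p_jq$ lies below $c_j$, which has the same left endpoint and larger slope, and below $s_{j-1}$, which has the same right endpoint and passes above $p_j$ (at heights $-4>-5$ and $-8.5>-10$). Hence the envelope reads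
\[
s_1\,s_2\,s_3\;c_3\,c_2\,c_1 .
\]
The small segments keep all their appearances, each ray has been shown, each $p_j$ is the apex of a new fan $\{s_j,c_j\}$, and again nothing passes through or below $p_1,p_2,p_3,q$ except segments that end there. The step can be repeated.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.35,yscale=0.36]
\draw[gray] (0,0)--(7.5,0) node[right,black]{$c_1$};
\draw[gray] (1,-5)--(7.5,1.5) node[right,black]{$c_2$};
\draw[gray] (2,-10)--(5.2,2.8) node[above,black]{$c_3$};
\draw[gray] (0,0)--(3,-12) (1,-5)--(3,-12) (2,-10)--(3,-12);
\draw[very thick] (0,0)--(1,-4) (1,-5)--(2,-8.5) (2,-10)--(3,-12);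
\draw[very thick] (3,-6)--(4,-2)--(6,0)--(7.5,0);
\node[circle,fill,inner sep=1.4pt,label=left:$p_1$] at (0,0) {};
\node[circle,fill,inner sep=1.4pt,label=left:$p_2$] at (1,-5) {};
\node[circle,fill,inner sep=1.4pt,label=left:$p_3$] at (2,-10) {};
\node[circle,fill,inner sep=1.4pt,label=right:$q$] at (3,-12) {};
\end{tikzpicture}
\caption{Three rays $c_1,c_2,c_3$ of slopes $0,1,4$ start at $p_1=(0,0)$, $p_2=(1,-5)$, $p_3=(2,-10)$, and three short segments join these points to $q=(3,-12)$. The lower envelope (bold) shows $p_1q,\ p_2q,\ p_3q$ and then $c_3,c_2,c_1$. The vertical scale is compressed.}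
\label{fig:fan}
\end{figure}

Two difficulties remain. The small segments are more numerous than the long ones as soon as the new fans are large, so they must themselves appear many times, or they dilute the average. They must therefore come from the same recursive construction. And since we want to open both ends of every segment, the sizes must match on both sides: a fan of $u$ long segments needs a small configuration with exactly $u$ fans, and the same holds at the right ends. This forces a recursion in two parameters, the size of the fans and the size of their mirror images.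

\section{Witnesses and configurations}\label{sec:conf}

Fans are degenerate, and we do not want to track the whole envelope. We record only finitely many abscissae at which the lowest segment is known and is stable under perturbation.

\begin{definition}
A \emph{witness of length $\ell$} for a finite set of non-vertical segments consists of abscissae $x_1<\dots<x_\ell$, none equal to the abscissa of an endpoint of a segment, such that at each $x_i$ there is a unique lowest segment $w_i$, and $w_i\ne w_{i+1}$ for all $i$. The word $w_1\cdots w_\ell$ is the \emph{witness word}.
\end{definition}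

\begin{lemma}\label{lem:witness}
A witness remains a witness, with the same word, under every sufficiently small perturbation of the endpoints. If some set of $n$ segments has a witness of length $\ell$, then $L(n)\ge\ell$.
\end{lemma}

\begin{proof}
Since $x_i$ is not the abscissa of an endpoint, a small perturbation does not change which segments are defined at $x_i$ and changes their heights there only slightly, so $w_i$ stays the unique lowest one. For the second claim, perturb the set into general position, keeping the witness. The segment $w_i$ is the unique lowest one in a neighborhood of $x_i$, so $x_i$ determines a position with letter $w_i$ in the lower-envelope sequence. These positions are nondecreasing in $i$, and consecutive ones differ because $w_i\ne w_{i+1}$. So the sequence has at least $\ell$ positions.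
\end{proof}

\begin{definition}
Let $a,b\ge1$ be integers. An \emph{$(a,b)$-configuration} is a finite nonempty set of non-vertical segments together with finitely many \emph{fan points} and \emph{antifan points}, all these points having pairwise distinct abscissae, such that:
\begin{itemize}
\item[(C1)] Each segment has a fan point as its left endpoint and an antifan point as its right endpoint. Each fan point is the left endpoint of exactly $a$ segments, its \emph{fan}. Each antifan point is the right endpoint of exactly $b$ segments, its \emph{antifan}.
\item[(C2)] If $P$ is a fan or antifan point, every segment that contains a point of the vertical line through $P$ at or below $P$ has $P$ as an endpoint.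
\end{itemize}
For real $\rho\ge1$ the configuration is \emph{$\rho$-good} if:
\begin{itemize}
\item[(C3)] In each fan, with slopes $\sigma_1<\dots<\sigma_a$, the gaps $\delta_j=\sigma_j-\sigma_{j-1}$ satisfy $\delta_{j+1}/\delta_j>\rho$ for $2\le j\le a-1$. In each antifan, with slopes $\tau_1>\dots>\tau_b$, the gaps $\delta_j=\tau_{j-1}-\tau_j$ satisfy $\delta_{j+1}/\delta_j>\rho$ for $2\le j\le b-1$.
\end{itemize}
\end{definition}

Condition (C2) says that fan and antifan points can be seen from below, so that what we build near them will lie on the envelope. Three consequences of the definition are used throughout. The reflection $x\mapsto-x$ exchanges fans and antifans and negates slopes, so it turns a $\rho$-good $(a,b)$-configuration into a $\rho$-good $(b,a)$-configuration. By (C1), an $(a,b)$-configuration with $N$ segments has exactly $N/a$ fans and $N/b$ antifans. Finally, the $a$ segments of one fan have $a$ different right endpoints, so there are at least $a$ antifans; by reflection there are at least $b$ fans.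

The recursion starts from complete bipartite configurations on points in convex position.

\begin{lemma}\label{lem:base}
For all $a,b\ge1$ and $\rho\ge1$ there is a $\rho$-good $(a,b)$-configuration with $ab$ segments and a witness of length 1.
\end{lemma}

\begin{proof}
Let $R=2\rho\ge2$, let $\eta>0$ be small, and put
\[
A_i=\bigl(-1-\eta(b-i),\,R^{\,b-i+1}\bigr)\quad(1\le i\le b),\qquad B_j=\bigl(1+\eta(j-1),\,R^{\,j}\bigr)\quad(1\le j\le a).
\]
Take all $ab$ segments $A_iB_j$, with fan points $A_i$ and antifan points $B_j$. The abscissae are distinct and (C1) holds.

Let $f$ be the piecewise linear function with vertices $A_1,\dots,A_b,B_1,\dots,B_a$. Its slopes are $-R^{b-i}(R-1)/\eta$ on $A_iA_{i+1}$, which are negative and increase with $i$; then $0$ on $A_bB_1$; then $R^j(R-1)/\eta$ on $B_jB_{j+1}$, which are positive and increase with $j$. So $f$ is convex with a strict change of slope at every inner vertex. For a chord between two nonconsecutive vertices, the chord minus $f$ is concave, vanishes at both ends and is not identically zero, hence is positive in between. Thus a segment $A_iB_j$ passes strictly above every vertex that lies strictly between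 its endpoints, which is (C2). At $x=0$ all segments are defined, $A_bB_1$ lies on $f$, and every other segment joins nonconsecutive vertices and lies strictly above $f$. So $x_1=0$ is a witness of length 1.

As $\eta\to0$ the slope of $A_iB_j$ tends to $(R^j-R^{b-i+1})/2$. In the fan at $A_i$ the limiting slopes increase with $j$, and the gap between $j$ and $j+1$ tends to $R^j(R-1)/2$. In the antifan at $B_j$ the limiting slopes decrease along $A_b,A_{b-1},\dots,A_1$, and the gap between $A_i$ and $A_{i-1}$ tends to $R^{b-i+1}(R-1)/2$. All ratios of successive gaps tend to $R>\rho$, so (C3) holds for small $\eta$.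
\end{proof}

\section{The insertion lemma}\label{sec:insert}

We now carry out the step of Section~\ref{sec:fan} at all fan points and, mirrored, at all antifan points of a \emph{host} configuration $C^*$. The copy of $C_1$ inserted at a fan point gains one host segment in each of its fans, so $C_1$ should have fans of size $a-1$ and antifans of size $b$. The copy of $C_2$ inserted at an antifan point should have fans of size $a$ and antifans of size $b-1$.

\begin{lemma}\label{lem:insert}
Let $a,b\ge2$ and $\rho\ge1$. Let $C_1$ be a $\rho$-good $(a-1,b)$-configuration with $u$ fans, $n_1$ segments and a witness of length $\ell_1\ge1$. Let $C_2$ be a $\rho$-good $(a,b-1)$-configuration with $v$ antifans, $n_2$ segments and a witness of length $\ell_2\ge1$. There is $\rho^*\ge1$, depending only on $C_1$ and $C_2$, with the following property. If $C^*$ is a $\rho^*$-good $(u,v)$-configuration with $F^*$ fans, $G^*$ antifans, $n^*$ segments and a witness of length $\ell^*$, then there is a $\rho$-good $(a,b)$-configuration with $n^*+F^*n_1+G^*n_2$ segments and a witness of length at least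
\[
\ell^*+F^*(\ell_1+u-1)+G^*(\ell_2+v-1).
\]
\end{lemma}

\begin{proof}
Let $p_j=(X_j,Y_j)$, $X_1<\dots<X_u$, be the fan points of $C_1$, and let $X_{\max}$ be the largest abscissa of a point of $C_1$. Choose $\rho^*\ge1$ with
\begin{equation}\label{eq:rhostar}
\rho^*\ge\frac{X_{j+1}-X_j}{X_j-X_{j-1}}\qquad(2\le j\le u-1),
\end{equation}
and such that the same inequalities hold for the fan points of the mirror image of $C_2$. Let $C^*$ be given.

\medskip\noindent\emph{Construction.} It depends on a shear parameter $M>0$, chosen first and large, and a scale $t>0$, chosen last and small. At each fan point $P$ of $C^*$ place the image of $C_1$ under $(X,Y)\mapsto P+t(X,\,Y-MX)$. At each antifan point $Q$ of $C^*$ place the image of $C_2$ under $(X,Y)\mapsto Q+t(X,\,Y+MX)$. If $c_1,\dots,c_u$ is the fan at $P$ in order of increasing slope $\sigma_1<\dots<\sigma_u$, move the left endpoint of $c_j$ to the image of $p_j$. If $e_1,\dots,e_v$ is the antifan at $Q$ in order of decreasing slope, move the right endpoint of $e_i$ to the image of the $i$-th antifan point of $C_2$ from the right. Each endpoint of each host segment is moved exactly once, by $O(t)$ for fixed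 $M$. So as $t\to0$ the moved segments and their slopes converge to the original ones.

The new fan and antifan points are those of all copies. Within a copy their abscissae are distinct, and for small $t$ different copies lie in disjoint vertical strips, because the points of $C^*$ have distinct abscissae. In a copy of $C_1$ each fan receives one host segment and has size $a$, and the antifans keep size $b$. In a copy of $C_2$ each antifan receives one host segment and has size $b$, and the fans keep size $a$. Each moved segment runs from a fan point of a copy of $C_1$ to an antifan point of a copy of $C_2$. So (C1) holds, and there are $n^*+F^*n_1+G^*n_2$ segments.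

Under the reflection $x\mapsto-x$ the rule at antifan points becomes the rule at fan points, with the mirror image of $C_2$ in the role of $C_1$: the shear $Y+MX$ becomes $Y-MX$, decreasing slopes become increasing, and ``from the right'' becomes ``from the left''. So it suffices to study a fan point $P=(P_x,P_y)$.

\medskip\noindent\emph{Local coordinates.} Put $X=(x-P_x)/t$ and $Y=(y-P_y)/t+MX$. This affine change preserves vertical lines, their left-to-right order and the vertical order on each of them, and it adds $M$ to every slope. Hence (C2), (C3) and witnesses can be checked in these coordinates. The copy at $P$ becomes $C_1$ itself, and the moved segment $c_j$ becomes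
\begin{equation}\label{eq:ray}
Y=Y_j+(M+\sigma_j^t)(X-X_j),\qquad X\ge X_j,
\end{equation}
where $\sigma_j^t\to\sigma_j$ as $t\to0$ and the right endpoint has $X$ of order $1/t$.

\medskip\noindent\emph{All other segments are far above.} Let $g$ be a segment of $C^*$ not in the fan at $P$. Its endpoints are fan or antifan points other than $P$, so their abscissae differ from $P_x$. Hence either $g$ is not defined near $P_x$, or $P_x$ is interior to its range and $g$ passes strictly above $P$ by (C2) for $C^*$. By continuity and finiteness there is $\gamma>0$ such that each such $g$ either misses the strip $|x-P_x|\le\gamma$ or crosses it at height at least $P_y+\gamma$ throughout, and such that the strip contains no other fan or antifan point of $C^*$. For fixed $M$ and small $t$ the same holds for the moved segments with $\gamma/2$ in place of $\gamma$, and no other copy meets the strip $|x-P_x|\le\gamma/2$. A point with $|X|,|Y|\le K$ has $|x-P_x|\le Kt$ and $y\le P_y+tK(1+M)$. Therefore: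
\begin{quote}
$(\ast)$ for fixed $K$ and $M$ and all small $t$, a point with $|X|,|Y|\le K$ lies strictly below every segment defined at its abscissa, other than $c_1,\dots,c_u$ and the segments of the copy at $P$.
\end{quote}

\medskip\noindent\emph{Choice of $M$.} Let $\bar c_j$ be the limit ray given by \eqref{eq:ray} with $\sigma_j$ in place of $\sigma_j^t$. We claim that for all large $M$:
\begin{itemize}
\item[(M1)] $\bar c_j$ passes strictly above every fan or antifan point of $C_1$ with abscissa greater than $X_j$, and strictly above the lowest segment of $C_1$ at every witness abscissa of $C_1$ greater than $X_j$;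
\item[(M2)] $M+\sigma_j$ exceeds the largest slope in the fan of $C_1$ at $p_j$, and, if $a-1\ge2$, it does so by more than $\rho$ times the last slope gap of that fan;
\item[(M3)] the abscissae $\xi_j$ at which the lines of $\bar c_{j-1}$ and $\bar c_j$ cross satisfy $X_{\max}<\xi_u<\xi_{u-1}<\dots<\xi_2$.
\end{itemize}
In (M1) the height of $\bar c_j$ at a fixed abscissa $X>X_j$ tends to infinity with $M$, and it is compared with a fixed number. In (M2) the quantity $M+\sigma_j$ is compared with fixed numbers. For (M3), put $\delta_j=\sigma_j-\sigma_{j-1}$ and equate the heights of the two lines: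
\[
\xi_j=\frac{M(X_j-X_{j-1})+\sigma_jX_j-\sigma_{j-1}X_{j-1}-(Y_j-Y_{j-1})}{\delta_j}=M\,\frac{X_j-X_{j-1}}{\delta_j}+O(1)\qquad(M\to\infty).
\]
Since $C^*$ is $\rho^*$-good, \eqref{eq:rhostar} gives $\delta_{j+1}/\delta_j>(X_{j+1}-X_j)/(X_j-X_{j-1})$, so the positive coefficients $(X_j-X_{j-1})/\delta_j$ strictly decrease in $j$, and (M3) follows for large $M$.

Fix one $M$ that works at all fan points and, mirrored, at all antifan points of $C^*$. At $P$ fix numbers
\[
X_{\max}<\zeta_u<\xi_u<\zeta_{u-1}<\xi_{u-1}<\dots<\zeta_2<\xi_2<\zeta_1
\]
(for $u=1$, any $\zeta_1>X_{\max}$). All these conditions are finitely many strict inequalities between quantities that depend continuously on the slopes. So for small $t$ they hold for the segments $c_j$ in place of $\bar c_j$, with the same $\zeta_j$ and with $\xi_j$ now the crossing of $c_{j-1}$ and $c_j$. The points of $C_1$ and the points of $c_j$ over $\zeta_j$ lie in a square $|X|,|Y|\le K$ with $K$ independent of $t$, so $(\ast)$ applies to them.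

\medskip\noindent\emph{The copy is not disturbed.} Let $p$ be a fan or antifan point of the copy. The segments of the copy satisfy (C2) at $p$. A segment $c_j$ defined at the abscissa of $p$ either has $p=p_j$ as its endpoint or passes strictly above $p$ by (M1). All other segments pass strictly above $p$ by $(\ast)$. So (C2) holds at $p$. At a witness abscissa $X$ of $C_1$ we have $X\ne X_j$; the segment $c_j$ is undefined if $X<X_j$ and lies above the lowest segment of $C_1$ if $X>X_j$, by (M1). With $(\ast)$, the witness of $C_1$ remains valid in the new set.

\medskip\noindent\emph{Goodness.} The antifans of the copy consist of segments of the copy only, so they satisfy (C3) with $\rho$. The fan at $p_j$ consists of the $a-1$ old segments and $c_j$. By (M2), $c_j$ is the steepest, the old gaps are unchanged, and the one new ratio of gaps exceeds $\rho$.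

\medskip\noindent\emph{New appearances.} Since $c_i$ is steeper than $c_{i-1}$, it is below $c_{i-1}$ to the left of $\xi_i$ and above it to the right. At $\zeta_j$ we have $\zeta_j<\xi_i$ for $2\le i\le j$ and $\zeta_j>\xi_i$ for $i>j$. So the heights at $\zeta_j$ satisfy $c_j<c_{j-1}<\dots<c_1$ and $c_j<c_{j+1}<\dots<c_u$. No segment of the copy is defined at $\zeta_j>X_{\max}$, and all other segments are higher by $(\ast)$. Thus $c_j$ is the unique lowest segment at $\zeta_j$, and $\zeta_j$ is not the abscissa of an endpoint. The witness abscissae of the copy followed by $\zeta_u<\dots<\zeta_1$ give the word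
\[
W_P=(\text{witness word of the copy of }C_1)\;c_u\,c_{u-1}\cdots c_1
\]
of length $\ell_1+u$, in which neighbors differ. By reflection, at each antifan point $Q$ conditions (C2) and (C3) hold at all points of the copy of $C_2$, and we have the word
\[
W_Q=e_1\,e_2\cdots e_v\;(\text{witness word of the copy of }C_2)
\]
of length $\ell_2+v$. In particular the new set is a $\rho$-good $(a,b)$-configuration.

\medskip\noindent\emph{Counting.} The witness abscissae of $C^*$ differ from the abscissae of its fan and antifan points. For small $t$ no copy is defined there, and by Lemma~\ref{lem:witness} the same host segments are uniquely lowest. The abscissae that produce $W_P$ or $W_Q$ lie within $O(t)$ of $P_x$ or $Q_x$. Sorting all abscissae, we obtain a word of length $\ell^*+F^*(\ell_1+u)+G^*(\ell_2+v)$ that arises from the witness word of $C^*$ by inserting the words $W_P$ and $W_Q$ as blocks. Two adjacent letters differ if they lie in one block, or if both belong to the witness word of $C^*$. Since $\ell_1,\ell_2\ge1$, the first letter of $W_P$ and the last letter of $W_Q$ are segments of a copy, and these occur in no other place than their own block. So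 an equal adjacent pair must straddle the right end of some $W_P$ or the left end of some $W_Q$, and there are at most $F^*+G^*$ such pairs. Keeping one abscissa from each maximal run of equal letters gives a witness whose length is the total length minus the number of equal adjacent pairs. This is at least the claimed bound.
\end{proof}

\begin{remark}\label{rem:hyp}
The host uses (C2) to obtain $(\ast)$ and (C3) to obtain (M3); the slopes $0,3,4$ in Section~\ref{sec:fan} show that a host segment can stay hidden without the latter. For $C_1$ and $C_2$ these conditions are not used up but passed on to the new configuration, and the one new slope gap in each enlarged fan is made large by the same $M$ that separates the copy from the host. The constant $\rho^*$ is known only after $C_1$ and $C_2$ are built, and we have no bound for it. So the induction must supply hosts for every $\rho$, with a number of segments that does not depend on $\rho$.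
\end{remark}

\begin{example}\label{ex:22}
Let $a=b=2$ and take all three configurations from Lemma~\ref{lem:base}: $C_1$ of type $(1,2)$ with $u=2$, $C_2$ of type $(2,1)$ with $v=2$, and $C^*$ of type $(2,2)$ with segments $g_{ij}=A_iB_j$. The new configuration has $4+2\cdot2+2\cdot2=12$ segments. With $s_1,\dots,s_4$ the one-letter witness words of the four copies, the blocks at $A_1$, $A_2$, the host witness, and the blocks at $B_1$, $B_2$ read
\[
s_1\,g_{12}\,g_{11}\ \big|\ s_2\,g_{22}\,g_{21}\ \big|\ g_{21}\ \big|\ g_{21}\,g_{11}\,s_3\ \big|\ g_{22}\,g_{12}\,s_4 .
\]
Merging the run of $g_{21}$ leaves 11 letters; the lemma guarantees $13-4=9$. The segment $g_{12}$ is nowhere the unique lowest one in the host, since $g_{11}$ lies below it up to $B_1$ and $g_{22}$ lies below it from $A_2$ on. It now appears twice.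
\end{example}

\section{The recursion}\label{sec:rec}

A segment gains its two appearances when it belongs to the host. We therefore introduce a level $k$, take the host from level $k-1$, and take $C_1$ and $C_2$ from level $k$ with smaller $a+b$.

Define numbers $N_k(a,b)$ and $\Lambda_k(a,b)$ for $k\ge0$ and $a,b\ge1$ by recursion on $k$ and then on $a+b$, writing $F_k(a,b)=N_k(a,b)/a$ and $G_k(a,b)=N_k(a,b)/b$. If $k=0$ or $\min(a,b)=1$, put $N_k(a,b)=ab$ and $\Lambda_k(a,b)=1$. If $k\ge1$ and $a,b\ge2$, put
\begin{equation}\label{eq:uv}
u=F_k(a-1,b),\quad v=G_k(a,b-1),\quad N^*=N_{k-1}(u,v),\quad F^*=N^*/u,\quad G^*=N^*/v,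
\end{equation}
and
\begin{align}
N_k(a,b)&=N^*+F^*N_k(a-1,b)+G^*N_k(a,b-1),\label{eq:N}\\
\Lambda_k(a,b)&=\Lambda_{k-1}(u,v)+F^*\bigl(\Lambda_k(a-1,b)+u-1\bigr)+G^*\bigl(\Lambda_k(a,b-1)+v-1\bigr).\label{eq:Lambda}
\end{align}
The recursion needs $u$ and $v$ to be positive integers. This is part of the next statement.

\begin{proposition}\label{prop:exist}
For all $k\ge0$ and $a,b\ge1$, the number $N_k(a,b)$ is a positive integer divisible by $a$ and by $b$, and $\Lambda_k(a,b)\ge1$. For every $\rho\ge1$ there is a $\rho$-good $(a,b)$-configuration with $N_k(a,b)$ segments, hence with $F_k(a,b)$ fans and $G_k(a,b)$ antifans, and with a witness of length at least $\Lambda_k(a,b)$.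
\end{proposition}

\begin{proof}
Induction on $k$, then on $a+b$. If $k=0$ or $\min(a,b)=1$, use Lemma~\ref{lem:base}. Otherwise $u,v$ and then $F^*,G^*$ are positive integers by the inductive hypothesis, and $\Lambda_k(a,b)\ge\Lambda_{k-1}(u,v)\ge1$. Given $\rho$, take $\rho$-good configurations $C_1$ for $(k,a-1,b)$ and $C_2$ for $(k,a,b-1)$; they have $u$ fans and $v$ antifans, respectively. Let $\rho^*$ be as in Lemma~\ref{lem:insert} and take a $\rho^*$-good configuration $C^*$ for $(k-1,u,v)$; it has $F^*$ fans and $G^*$ antifans. The lemma gives a $\rho$-good $(a,b)$-configuration with $N_k(a,b)$ segments, and since its bound increases with $\ell^*,\ell_1,\ell_2$, a witness of length at least $\Lambda_k(a,b)$. By (C1) the number of segments is divisible by $a$ and by $b$.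
\end{proof}

Let $\mu_k(a,b)=\Lambda_k(a,b)/N_k(a,b)>0$ be the guaranteed number of appearances per segment.

\begin{lemma}\label{lem:facts}
For all $k\ge0$ and $a,b\ge1$ we have $F_k(a,b)\ge b$, $G_k(a,b)\ge a$, $N_k(a,b)\ge ab$, and $N_k(a,b)$ is nondecreasing in $a$ and in $b$. For $k\ge1$ and $a,b\ge2$, with $u,v$ as in \eqref{eq:uv},
\begin{gather}
N_k(a,b)=(a+b-1)\,N_{k-1}(u,v),\label{eq:prod}\\
F_k(a,b)\ge(a+b-1)\,b,\qquad G_k(a,b)\ge(a+b-1)\,a,\label{eq:FG}\\
\mu_k(a,b)=\frac{\bigl[\mu_{k-1}(u,v)+2-\frac1u-\frac1v\bigr]+(a-1)\,\mu_k(a-1,b)+(b-1)\,\mu_k(a,b-1)}{a+b-1}.\label{eq:mu}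
\end{gather}
\end{lemma}

\begin{proof}
An $(a,b)$-configuration has at least $b$ fans and at least $a$ antifans, so the first three inequalities follow from Proposition~\ref{prop:exist}. For $N_k(a+1,b)\ge N_k(a,b)$: if $k=0$ or $b=1$ this reads $(a+1)b\ge ab$, and otherwise \eqref{eq:N} for $(a+1,b)$ contains the term $F^*N_k(a,b)$ with $F^*\ge1$. The same argument with $G^*$ handles $b$.

Let $k\ge1$ and $a,b\ge2$. Since $N_k(a-1,b)=(a-1)u$ and $N_k(a,b-1)=(b-1)v$, we have $F^*N_k(a-1,b)=(a-1)N^*$ and $G^*N_k(a,b-1)=(b-1)N^*$, and \eqref{eq:N} becomes \eqref{eq:prod}. Next $u\ge b$ and $v\ge a$, so $N_{k-1}(u,v)\ge uv\ge ab$ and $N_k(a,b)\ge(a+b-1)ab$, which is \eqref{eq:FG}. Finally divide \eqref{eq:Lambda} by $N^*$. The second term becomes $\Lambda_k(a-1,b)/u+1-1/u=(a-1)\mu_k(a-1,b)+1-1/u$, and the third becomes $(b-1)\mu_k(a,b-1)+1-1/v$. Dividing by $a+b-1$ and using \eqref{eq:prod} gives \eqref{eq:mu}.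
\end{proof}

Formula \eqref{eq:mu} is a weighted average. Of the segments of the new configuration, a fraction $\frac1{a+b-1}$ belongs to the host, a fraction $\frac{a-1}{a+b-1}$ to copies of $C_1$, and a fraction $\frac{b-1}{a+b-1}$ to copies of $C_2$. A host segment gains $1-1/u$ appearances on average at its left end and $1-1/v$ at its right end; the sum of these two gains is the source of the coefficient 2.

\section{Two appearances per level}\label{sec:urn}

If every segment passed through $k$ hosts with large fans and antifans, we would have $\mu_k\approx2k$. Two things are lost: the terms $1/u+1/v$, and the segments that end up in a base configuration with $\min(a,b)=1$ before all levels are used. For bounded $a,b$ these losses can be fatal. For $a=b=2$ we have $u=v=2$ at every level and $\mu_k(1,2)=\mu_k(2,1)=\frac12$, so \eqref{eq:mu} reads $\mu_k(2,2)=(\mu_{k-1}(2,2)+2)/3$, and from $\mu_0(2,2)=\frac14$ the values stay below 1. So $a$ and $b$ must grow with $k$. Polynomial growth is enough.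

\begin{lemma}\label{lem:mu}
$\mu_k(a,b)\ge2k-4$ for all $k\ge2$ and $a,b\ge k^4$.
\end{lemma}

To unfold \eqref{eq:mu}, follow a random segment: it descends through copies of $C_1$ (lowering $a$) and of $C_2$ (lowering $b$) until, at some parameters $(a',b')$, it is a host segment. The weights in \eqref{eq:mu} are those of drawing from an urn without replacement, and this makes the distributions of $a'$ and $b'$ explicit.

\begin{proof}
\emph{The urn.} Arrange $a-1$ red balls, $b-1$ blue balls and one black ball in uniformly random order. Let $a'-1$ and $b'-1$ be the numbers of red and of blue balls that come after the black one. The black ball is equally likely to take each of the $a$ positions among the red and black balls, so $a'$ is uniform on $\{1,\dots,a\}$. For the same reason $b'$ is uniform on $\{1,\dots,b\}$.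

Fix $j\ge1$. For $a,b\ge2$ let $g(a,b)=\mu_{j-1}(u,v)+2-\frac1u-\frac1v$ with $u=F_j(a-1,b)$ and $v=G_j(a,b-1)$; this is nonnegative because $u,v\ge1$. Let $g(a,b)=0$ if $\min(a,b)=1$, and let $h(a,b)=\mathbb E\,g(a',b')$. We claim that
\begin{equation}\label{eq:urn}
\mu_j(a,b)\ge h(a,b)\qquad(a,b\ge1).
\end{equation}
If $\min(a,b)=1$, then $\min(a',b')=1$ and $h(a,b)=0$. If $a,b\ge2$, condition on the first ball. If it is black, $(a',b')=(a,b)$. If it is red or blue, the remaining balls form a uniformly ordered urn for $(a-1,b)$ or $(a,b-1)$ with the same $(a',b')$. Hence
\[
h(a,b)=\frac{g(a,b)+(a-1)h(a-1,b)+(b-1)h(a,b-1)}{a+b-1},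
\]
and \eqref{eq:urn} follows from \eqref{eq:mu} by induction on $a+b$.

\emph{One level.} Let $r\ge3$ be an integer and $\beta_j=\inf\{\mu_j(a,b):a,b\ge r^2\}$. For $a,b\ge r^2$,
\[
\Pr(a'<r\text{ or }b'<r)\le\frac{r-1}a+\frac{r-1}b\le\frac2r .
\]
If $a',b'\ge r$, then $a'-1,b'-1\ge2$, and \eqref{eq:FG} gives
\[
F_j(a'-1,b')\ge(a'+b'-2)b'\ge(2r-2)r\ge r^2,\qquad G_j(a',b'-1)\ge(a'+b'-2)a'\ge r^2 .
\]
So the parameters of the host are again at least $r^2$, and $g(a',b')\ge\beta_{j-1}+2-2/r^2$. On the complementary event $g(a',b')\ge0$. With $q=1-2/r\in(0,1)$, \eqref{eq:urn} yields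
\[
\beta_j\ge q\Bigl(\beta_{j-1}+2-\frac2{r^2}\Bigr)\quad(j\ge1),\qquad\beta_0\ge0 .
\]

\emph{All levels.} Iterating, $\beta_k\ge(2-2/r^2)\Sigma$ with $\Sigma=\sum_{i=1}^kq^i\le k$. Bernoulli's inequality gives $q^i\ge1-2i/r$, so $\Sigma\ge k-k(k+1)/r$ and
\[
\beta_k\ge2\Sigma-\frac2{r^2}\Sigma\ge2k-\frac{2k(k+1)}r-\frac{2k}{r^2}.
\]
The middle term is bounded when $r$ has order $k^2$. For $r=k^2\ge4$ the right side is $2k-2-\frac2k-\frac2{k^3}\ge2k-4$.
\end{proof}

\section{The size of the configurations}\label{sec:size}

It remains to show that $N_k(k^4,k^4)$ is small enough to have inverse Ackermann value $k+O(1)$. By \eqref{eq:prod}, raising $a+b$ by one at level $k$ amounts to applying the level $k-1$ function to the previous values. This is the recursion that $\alpha_k$ inverts. We collect the properties of the $\alpha_k$, introduce a one-variable majorant $T_k$ with exactly this recursion, and compare.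

\begin{lemma}\label{lem:alpha}
\begin{itemize}
\item[(A1)] $\alpha_k(n)\le\lceil n/2\rceil$ for all $k\ge1$ and $n\ge0$.
\item[(A2)] Each $\alpha_k$ is nondecreasing, and so is $\alpha$.
\item[(A3)] If $n\ge2$, $j\ge0$ and $\alpha_1(n)<3+2^j$, then $\alpha_{1+j}(n)\le3$. In particular $\alpha(n)$ is finite.
\item[(A4)] If $n\ge2$, $k\ge0$, $\alpha_{k+3}(n)\le2s$ and $1\le s\le2^{k+3}$ for an integer $s$, then $\alpha(n)\le k+5$.
\item[(A5)] $\alpha(n)\to\infty$ as $n\to\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(A1) Induct on $k$, then on $n$. The cases $k=1$ and $n\le1$ hold by definition. For $k,n\ge2$ put $i=\alpha_{k-1}(n)$ and $j=\lceil n/2\rceil$, so $i\le j<n$ (which also shows that the recursion defining $\alpha_k$ terminates). If $i\le1$, then $\alpha_k(n)=1\le j$. If $i\ge2$, then $j\ge2$ and $\alpha_k(n)=1+\alpha_k(i)\le1+\lceil j/2\rceil\le j$.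

(A2) The function $\alpha_1$ is nondecreasing. Let $k\ge2$, assume the claim for $k-1$, and show $\alpha_k(n)\le\alpha_k(n')$ for $n\le n'$ by induction on $n'$. If $n\le1$ the left side is 0. If $2\le n\le n'$, put $i=\alpha_{k-1}(n)\le i'=\alpha_{k-1}(n')$. By (A1), $i'<n'$, so $\alpha_k(i)\le\alpha_k(i')$, and adding 1 gives the claim. For $\alpha$, note that $\alpha_k(n')\le3$ implies $\alpha_k(n)\le3$.

(A3) For $k,n\ge2$, (A1) gives $\alpha_k(n)\le1+\lceil\alpha_{k-1}(n)/2\rceil\le1+\frac12(\alpha_{k-1}(n)+1)$, that is, $\alpha_k(n)-3\le\frac12(\alpha_{k-1}(n)-3)$. Iterating $j$ times, $\alpha_{1+j}(n)-3\le2^{-j}(\alpha_1(n)-3)<1$, and the left side is an integer.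

(A4) Since $\alpha_1(2s)=s<3+2^{k+3}$, (A3) gives $\alpha_{k+4}(2s)\le3$. By (A2), $\alpha_{k+4}(n)=1+\alpha_{k+4}(\alpha_{k+3}(n))\le4$. By (A2) and (A1), $\alpha_{k+5}(n)\le1+\alpha_{k+5}(4)\le3$.

(A5) Each $\alpha_k$ is unbounded. This holds for $k=1$. If $k\ge2$ and $\alpha_k$ had a maximum $B=\alpha_k(m)$, then for $n\ge2$ with $\alpha_{k-1}(n)\ge m$ we would get $\alpha_k(n)\ge1+B$ from (A2). So for each $K$ and all large $n$ the values $\alpha_1(n),\dots,\alpha_K(n)$ exceed 3, which means $\alpha(n)>K$.
\end{proof}

For integers $w\ge2$ let $T_0(w)=2^{2^w}$. For $k\ge1$ let $T_k(2)=4$ and $T_k(w)=T_{k-1}(T_k(w-1))$ for $w\ge3$.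

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(T1)] $T_k(w+1)\ge T_k(w)^2$ and $T_k(w)\ge w^2$ for all $k\ge0$, $w\ge2$. In particular $T_k\ge4$ and $T_k$ is increasing.
\item[(T2)] $\alpha_{k+3}(T_k(w))\le w$ for $k\ge1$, $w\ge2$, and for $k=0$, $w\ge4$.
\end{itemize}
\end{lemma}

\begin{proof}
(T1) For each $k$ the second inequality follows from the first: $T_k(2)\ge4$, and $T_k(w+1)\ge w^4\ge(w+1)^2$ because $w^2\ge w+1$ for $w\ge2$. The first inequality is an equality for $k=0$. For $k\ge1$ induct on $w$: if $y=T_k(w)\ge4$, then $T_k(w+1)=T_{k-1}(y)\ge y^2\ge4$ by the second inequality for $k-1$.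

(T2) For $k=0$, use $\alpha_2(2^i)=i$ twice and then (A1): $\alpha_3(2^{2^w})=1+\alpha_3(2^w)=2+\alpha_3(w)\le2+\lceil w/2\rceil\le w$ for $w\ge4$. For $k\ge1$ induct on $k$, then on $w$. For $w=2$, $\alpha_{k+3}(4)\le2$ by (A1). For $w\ge3$ put $z=T_k(w-1)\ge4$. Then $\alpha_{k+2}(T_{k-1}(z))\le z$ by the claim for $k-1$, so by (A2)
\[
\alpha_{k+3}(T_k(w))=1+\alpha_{k+3}\bigl(\alpha_{k+2}(T_{k-1}(z))\bigr)\le1+\alpha_{k+3}(z)\le1+(w-1)=w.\qedhere
\]
\end{proof}

In the next lemma one step in $s$ is paid for by two applications of $T_{k-1}$. The outer one bounds $N_{k-1}$, and the inner one absorbs the constants and the factor $a+b-1$.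

\begin{lemma}\label{lem:size}
If $a+b\le s$, then $N_k(a,b)\le T_k(2s)$.
\end{lemma}

\begin{proof}
Induct on $k$, then on $s$. If $k=0$ or $\min(a,b)=1$, then $N_k(a,b)=ab\le(2s)^2\le T_k(2s)$ by (T1). Otherwise $k\ge1$, $a,b\ge2$ and $s\ge4$. Put $z=T_k(2s-2)$; by (T1), $z\ge(2s-2)^2\ge36$ and $z\ge s-1$. By induction on $s$, $u\le N_k(a-1,b)\le z$ and $v\le N_k(a,b-1)\le z$. So $u+v\le2z$, and $N_{k-1}(u,v)\le T_{k-1}(4z)$ by induction on $k$. Also $a+b-1\le s-1\le z\le T_{k-1}(4z)$, and $4z+1\le z^2\le T_{k-1}(z)$. By \eqref{eq:prod} and (T1),
\[
N_k(a,b)\le T_{k-1}(4z)^2\le T_{k-1}(4z+1)\le T_{k-1}(T_{k-1}(z))=T_{k-1}(T_k(2s-1))=T_k(2s).\qedhere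
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

For $k\ge16$ let $n_k=N_k(k^4,k^4)$. By Proposition~\ref{prop:exist} and Lemma~\ref{lem:mu},
\begin{equation}\label{eq:len}
\text{there is a set of $n_k$ segments with a witness of length at least }(2k-4)\,n_k .
\end{equation}
Put $s=2k^4$. By Lemma~\ref{lem:size}, (A2) and (T2), $\alpha_{k+3}(n_k)\le\alpha_{k+3}(T_k(2s))\le2s$. Moreover $s\le2^{k+3}$, that is, $k^4\le2^{k+2}$: for $k=16$ this reads $2^{16}\le2^{18}$, and $((k+1)/k)^4\le(17/16)^4<2$ for $k\ge16$. So (A4) gives
\begin{equation}\label{eq:alphank}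
\alpha(n_k)\le k+5\qquad(k\ge16).
\end{equation}
Here we see why a polynomial requirement such as $a,b\ge k^4$ costs only an additive constant in $\alpha$. By \eqref{eq:len}, \eqref{eq:alphank} and Lemma~\ref{lem:witness}, $L(n_k)\ge(2\alpha(n_k)-14)\,n_k$, which is the bound along the sequence $n_k$.

For general $n$ we place configurations side by side. If $n_k\le n<n_{k+1}$, copies of the set for $n_k$ could leave almost half of the $n$ segments unused, so we go down one more level, where the remainder is negligible. For $k\ge17$, \eqref{eq:prod} gives $n_k=(2k^4-1)N_{k-1}(u,v)$ with $u=F_k(k^4-1,k^4)\ge k^4$ and $v=G_k(k^4,k^4-1)\ge k^4$. Since $N_{k-1}$ is nondecreasing in both arguments,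
\begin{equation}\label{eq:gap}
n_k\ge(2k^4-1)\,n_{k-1}\ge(k-1)\,n_{k-1}\qquad(k\ge17).
\end{equation}
In particular $n_k$ is strictly increasing. Put $n_0=n_{17}$. Given $n\ge n_0$, let $k\ge17$ satisfy $n_k\le n<n_{k+1}$. By (A2) and \eqref{eq:alphank}, $\alpha(n)\le\alpha(n_{k+1})\le k+6$.

Place $\lfloor n/n_{k-1}\rfloor$ translates of the set in \eqref{eq:len} for $k-1$ in disjoint ranges of abscissae, and put the remaining segments, chosen arbitrarily, further to the right. Different translates consist of different segments and do not interact, so the concatenation of their witnesses is a witness. By Lemma~\ref{lem:witness} and $n_{k-1}\le n_k/(k-1)\le n/(k-1)$,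
\[
L(n)\ge\Bigl(\frac n{n_{k-1}}-1\Bigr)n_{k-1}(2k-6)=(n-n_{k-1})(2k-6)\ge n\Bigl(1-\frac1{k-1}\Bigr)(2k-6)\ge n(2k-8),
\]
where the last step uses $(2k-6)/(k-1)\le2$. Since $k\ge\alpha(n)-6$, this gives $L(n)\ge2n\alpha(n)-20n$.

Together with $L(n)\le\lambda_3(n)\le2n\alpha(n)+O(n\sqrt{\alpha(n)})$ from \eqref{eq:ds}, and since $\alpha(n)\ge1$, we obtain $L(n)=2n\alpha(n)\pm O(n\sqrt{\alpha(n)})$. By (A5) the error term is $o(n\alpha(n))$, so $L(n)/(n\alpha(n))\to2$. Hence alternative (i) holds and alternative (ii) fails. \qed

\begin{thebibliography}{1}
\bibitem{notes}
\emph{Geometry: Combinatorics \& Algorithms Lecture Notes HS 2024},\\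
\texttt{https://ti.inf.ethz.ch/ew/courses/Geo24/lecture/gca24-full.pdf}
\end{thebibliography}
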